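\title{An uncomplemented copy of $\ell_p$ in $\ell_p$ with quotient $\ell_p$}

\begin{abstract}
For every $1<p<\infty$ with $p\neq 2$ we construct a short exact sequence
$0\to\ell_p\to\ell_p\to\ell_p\to0$ that does not split; for $p=2$ and for
$0<p\le1$ every such sequence splits. The example is an $\ell_p$-sum of
finite-dimensional sequences $0\to Y\cap Y'\to Y\oplus Y'\to Y+Y'\to0$ built
from weighted row and column norms of matrices. Averaging over a symmetry group
shows that these sequences are increasingly far from splitting, and Rosenthal's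
inequality places all their terms in $\ell_p$ as uniformly complemented
subspaces. The construction gives $2^{\aleph_0}$ pairwise non-equivalent
sequences, and non-trivial sequences $0\to X\to X\oplus W\to W\to0$ whenever $X$
and $W$ contain complemented copies of $\ell_p$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars $\mathbb K$ are real or complex, and operators are bounded and linear.
Spaces are quasi-Banach spaces, that is, the triangle inequality may hold only
up to a constant factor; this generality is needed only for $\ell_p$ with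
$0<p<1$. We write $E\simeq F$ for isomorphic spaces. A \emph{short exact
sequence}
\[
0\longrightarrow A\stackrel{i}{\longrightarrow}B\stackrel{q}{\longrightarrow}Z\longrightarrow0
\]
consists of an injective operator $i$ and a surjective operator $q$ with
$\ker q=i(A)$. By the open mapping theorem, which holds for quasi-Banach spaces,
$i$ is an isomorphism onto the closed subspace $i(A)$ and $Z\simeq B/i(A)$. The
sequence is \emph{trivial}, or \emph{splits}, if $i(A)$ is complemented in $B$,
that is, if it is the range of a bounded projection; otherwise it is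
\emph{non-trivial}. Splitting is equivalent to the existence of a bounded linear
right inverse $s$ of $q$, which we call a \emph{linear lifting}. Indeed, if
$qs=\mathrm{id}_Z$, then $\mathrm{id}_B-sq$ is a projection onto $\ker q$; and if
$P$ is a projection onto $\ker q$, then $s(qb)=b-Pb$ is well defined, and it is
bounded by the open mapping theorem.

If the sequence splits, then $B\simeq A\times Z$. The converse fails in general:
there are non-trivial sequences with $B\simeq A\times Z$, because an isomorphism
of the middle space with the product need not respect the maps $i$ and $q$. One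
can still ask whether the converse holds for the most homogeneous spaces. Take
$A=Z=\ell_p$, so that $A\times Z\simeq\ell_p$.

\medskip\noindent\textbf{Problem.} \emph{For which $p$ is there a non-trivial
exact sequence $0\to\ell_p\to\ell_p\to\ell_p\to0$? Equivalently, for which $p$ is
there an isomorphic embedding $i:\ell_p\to\ell_p$ such that
$\ell_p/i(\ell_p)\simeq\ell_p$ while $i(\ell_p)$ is not complemented?}
\medskip

For $p\in(1,\infty)$, $p\ne2$, the question is recorded as open in
\cite{problem}. By Pe{\l}czy\'nski's theorem \cite{Pel}, for $1<p<\infty$ every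
infinite-dimensional complemented subspace of $\ell_p$ is isomorphic to
$\ell_p$. So a complemented subspace $E\subset\ell_p$ of infinite dimension and
codimension satisfies $E\simeq\ell_p$ and $\ell_p/E\simeq\ell_p$, and the problem
asks whether these two isomorphisms characterize complementation. In two cases
they do.

\begin{proposition}\label{prop:easy}
If $p=2$ or $0<p\le1$, every exact sequence $0\to\ell_p\to\ell_p\to\ell_p\to0$
splits.
\end{proposition}

\begin{proof}
For $p=2$, the orthogonal projection complements every closed subspace. Let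
$0<p\le1$ and let $q:\ell_p\to\ell_p$ be onto. By the open mapping theorem there
are $K<\infty$ and vectors $b_n$ with $qb_n=e_n$ and $\|b_n\|\le K$. In $\ell_p$
we have $\|x+y\|^p\le\|x\|^p+\|y\|^p$, so for $a\in\ell_p$ the series
$\sum a_nb_n$ converges and $\|\sum a_nb_n\|^p\le K^p\sum|a_n|^p$. The map
$a\mapsto\sum a_nb_n$ is a linear lifting.
\end{proof}

Since splitting is forced at $p=1$ and at $p=2$, one might guess that it is
forced in between, and then for $p>2$ by duality. But the two arguments have
nothing in common, and neither extends: the first needs an inner product, and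
the second gives for $p>1$ only $\|\sum a_nb_n\|\le K\sum|a_n|$. The guess is
wrong.

\begin{theorem}\label{thm:main}
For $0<p<\infty$, non-trivial exact sequences $0\to\ell_p\to\ell_p\to\ell_p\to0$
exist if and only if $p\in(1,2)\cup(2,\infty)$.
\end{theorem}

The source of non-triviality is finite-dimensional. Normed spaces $E,F$ are
\emph{$\Lambda$-isomorphic} if there is an isomorphism $T:E\to F$ with
$\|T\|\,\|T^{-1}\|\le\Lambda$, and a subspace is \emph{$\Lambda$-complemented}
if it is the range of a projection of norm at most $\Lambda$. Let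
$\mathcal C_p(\Lambda)$ be the class of normed spaces that are
$\Lambda$-isomorphic to a $\Lambda$-complemented subspace of $\ell_p^N$ for some
$N$.

\begin{theorem}\label{thm:finite}
For $2<p<\infty$ there is $\Lambda_p$ such that for every $n$ there is an exact
sequence $0\to A_n\stackrel{i_n}{\to}B_n\stackrel{q_n}{\to}Z_n\to0$ of spaces in
$\mathcal C_p(\Lambda_p)$, with $\dim A_n=\dim Z_n=n^2$, such that
\begin{enumerate}
\item[(i)] $i_n$ is isometric;
\item[(ii)] $\|q_n\|\le2$;
\item[(iii)] every $z\in Z_n$ equals $q_nb$ for some $b\in B_n$ with $\|b\|\le\|z\|$;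
\item[(iv)] every linear lifting of $q_n$ has norm at least $\frac12n^{\frac14-\frac1{2p}}$.
\end{enumerate}
\end{theorem}

Two exact sequences $0\to A\stackrel{i}{\to}B\stackrel{q}{\to}Z\to0$ and
$0\to A\stackrel{i'}{\to}B'\stackrel{q'}{\to}Z\to0$ with the same ends are
\emph{equivalent} if there is an operator $\beta:B\to B'$ with $\beta i=i'$ and
$q'\beta=q$. Such a $\beta$ is an isomorphism. It is injective, since
$\beta b=0$ gives $qb=0$, so $b=ia$ with $i'a=0$. It is onto, since for
$b'\in B'$ and $b$ with $qb=q'b'$ we have $b'-\beta b\in\ker q'=\beta i(A)$.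

\begin{theorem}\label{thm:more}
Let $1<p<\infty$, $p\ne2$.
\begin{enumerate}
\item[(a)] There are $2^{\aleph_0}$ pairwise non-equivalent exact sequences
$0\to\ell_p\to\ell_p\to\ell_p\to0$, and no more than $2^{\aleph_0}$ can exist.
\item[(b)] Let $X,W$ be Banach spaces each containing a complemented copy of
$\ell_p$. Then there is a non-trivial exact sequence
$0\to X\to X\oplus W\to W\to0$. In particular this holds whenever $X,W$ are
infinite-dimensional complemented subspaces of $L_p[0,1]$ not isomorphic to
$\ell_2$. For example, there are non-trivial sequences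
$0\to L_p\to L_p\to L_p\to0$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduction} explains how sequences as in
Theorem~\ref{thm:finite} are glued and dualized. Section~\ref{sec:rows}
constructs them and proves (i)--(iv). Sections~\ref{sec:signs}
and~\ref{sec:embed} show that their terms lie in $\mathcal C_p(\Lambda_p)$, and
Section~\ref{sec:final} proves Theorems~\ref{thm:main} and~\ref{thm:more}.

\section{Gluing and duality}\label{sec:reduction}

An exact sequence $\mathcal E$ of finite-dimensional spaces always splits, but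
at a cost: let $\lambda(\mathcal E)$ be the infimum of the norms of its linear
liftings. An $\ell_p$-sum of such sequences cannot split if the costs are
unbounded, and its terms are isomorphic to $\ell_p$ if the blocks lie in one
class $\mathcal C_p(\Lambda)$. Recall that $(\bigoplus E_n)_{\ell_p}$ is the
space of sequences $(x_n)$, $x_n\in E_n$, with norm $(\sum\|x_n\|^p)^{1/p}$, and
that $E\oplus_\infty F$ carries the norm $\max\{\|x\|,\|y\|\}$.

\begin{lemma}\label{lem:sums}
Let $1<p<\infty$. If $E,F\in\mathcal C_p(\Lambda)$, then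
$E\oplus_\infty F\in\mathcal C_p(2\Lambda)$. If $E_n\in\mathcal C_p(\Lambda)$ and
$E_n\neq0$ for all $n\in\mathbb N$, then $(\bigoplus E_n)_{\ell_p}\simeq\ell_p$.
\end{lemma}

\begin{proof}
Choose $T_n:E_n\to\ell_p^{N_n}$ with $\|x\|\le\|T_nx\|\le\Lambda\|x\|$ and
projections $P_n$ onto $T_n(E_n)$ with $\|P_n\|\le\Lambda$. Then $\bigoplus T_n$
satisfies the same two inequalities as a map of the $\ell_p$-sum into
$(\bigoplus\ell_p^{N_n})_{\ell_p}=\ell_p$, and $\bigoplus P_n$ is a projection of
norm at most $\Lambda$ onto its range. The range is infinite-dimensional, so it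
is isomorphic to $\ell_p$ by Pe{\l}czy\'nski's theorem \cite{Pel}. For two
summands the same construction applies, and the norms of $E\oplus_\infty F$ and
$E\oplus_pF$ differ by a factor at most $2^{1/p}$.
\end{proof}

\begin{proposition}\label{prop:glue}
Let $1<p<\infty$, and for $n\in\mathbb N$ let
$\mathcal E_n:0\to A_n\stackrel{i_n}{\to}B_n\stackrel{q_n}{\to}Z_n\to0$ be exact
sequences of non-zero spaces in $\mathcal C_p(\Lambda)$ with properties
\textup{(i)--(iii)} of Theorem~\ref{thm:finite}. Let $A,B,Z$ be the
$\ell_p$-sums, $i=\bigoplus i_n$, $q=\bigoplus q_n$, and let $\iota_n:Z_n\to Z$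
be the inclusion.
\begin{enumerate}
\item[(a)] The sequence $0\to A\stackrel{i}{\to}B\stackrel{q}{\to}Z\to0$ is exact
and $A\simeq B\simeq Z\simeq\ell_p$.
\item[(b)] If $s:Z_n\to B$ is linear and $qs=\iota_n$, then
$\|s\|\ge\lambda(\mathcal E_n)$. In particular the sequence in \textup{(a)} is
non-trivial if $\sup_n\lambda(\mathcal E_n)=\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By (i) and (ii), $i$ is isometric and $\|q\|\le2$. If $(b_n)\in\ker q$, then
$b_n=i_na_n$ with $\|a_n\|=\|b_n\|$, so $(a_n)\in A$; hence $\ker q=i(A)$. Given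
$(z_n)\in Z$, property (iii) gives $b_n$ with $q_nb_n=z_n$ and
$\|b_n\|\le\|z_n\|$, so $(b_n)\in B$ and $q$ is onto. The isomorphisms are
Lemma~\ref{lem:sums}.

(b) Let $\pi_n:B\to B_n$ be the coordinate projection, of norm one. For
$z\in Z_n$, $q_n\pi_nsz$ is the $n$-th coordinate of $qsz=\iota_nz$, which is
$z$. So $\pi_ns$ is a linear lifting of $q_n$ and
$\lambda(\mathcal E_n)\le\|s\|$. A linear lifting $\tilde s$ of $q$ gives
$s=\tilde s\iota_n$ for every $n$, so $\|\tilde s\|\ge\sup_n\lambda(\mathcal E_n)$.
\end{proof}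

Property (iii) cannot be dropped: if $q_n$ is replaced by $q_n/n$, the cost
$\lambda(\mathcal E_n)$ is multiplied by $n$ for no structural reason, and
$\bigoplus q_n/n$ is no longer onto. The content of Theorem~\ref{thm:finite} is
the gap between lifting one vector at a time and lifting linearly.

\begin{lemma}\label{lem:dual}
Let $0\to A\stackrel{i}{\to}B\stackrel{q}{\to}Z\to0$ be an exact sequence of
reflexive Banach spaces. Then
$0\to Z^*\stackrel{q^*}{\to}B^*\stackrel{i^*}{\to}A^*\to0$ is exact, and it is
non-trivial if the original sequence is. If the duals of two such sequences with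
the same ends are equivalent, so are the sequences.
\end{lemma}

\begin{proof}
The map $q^*$ is injective because $q$ is onto. A functional on $B$ lies in
$\ker i^*$ if and only if it vanishes on $i(A)=\ker q$, that is, if and only if
it has the form $\psi q$, where $\psi$ is bounded by the open mapping theorem;
so $\ker i^*=q^*(Z^*)$. For $\varphi\in A^*$, a Hahn--Banach extension to $B$ of
the functional $\varphi i^{-1}$ on $i(A)$ is mapped to $\varphi$ by $i^*$, so
$i^*$ is onto. If $i^*t=\mathrm{id}_{A^*}$, then by reflexivity $t^*:B\to A$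
satisfies $t^*i=\mathrm{id}_A$, and $it^*$ is a projection onto $i(A)$. If
$\gamma:B^*\to B'^*$ satisfies $\gamma q^*=q'^*$ and $i'^*\gamma=i^*$, then
$\gamma^*:B'\to B$ satisfies $q\gamma^*=q'$ and $\gamma^*i'=i$.
\end{proof}

\section{Rows against columns}\label{sec:rows}

From here to the end of Section~\ref{sec:embed} we fix $2<p<\infty$ and put
\[
\theta=\frac12-\frac1p>0 .
\]

\subsection{Intersection, sum, and symmetry}
Two norms $Y,Y'$ on the same finite-dimensional vector space give an exact
sequence
\begin{equation}\label{eq:capsum}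
0\longrightarrow Y\cap Y'\longrightarrow Y\oplus_\infty Y'\longrightarrow Y+Y'\longrightarrow0,
\qquad a\mapsto(a,-a),\quad (b,c)\mapsto b+c,
\end{equation}
where $\|a\|_{Y\cap Y'}=\max\{\|a\|_Y,\|a\|_{Y'}\}$ and
$\|a\|_{Y+Y'}=\min\{\max(\|b\|_Y,\|c\|_{Y'}):a=b+c\}$. A lifting of $a$ is a way
of cutting it into a piece small in $Y$ and a piece small in $Y'$. If the norms
have enough symmetry, a linear rule for cutting can be averaged to the rule
$a=\sigma a+(1-\sigma)a$, which does not cut at all.

We work on $\mathbb K^{n\times n}$, with matrix units $e_{ij}$. Let $G$ be the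
group generated by the sign changes of single entries, the permutations of the
rows, and the permutations of the columns. Its elements permute the finite set
$\{\pm e_{ij}\}$, so $G$ is finite.

\begin{lemma}\label{lem:average}
Let $Y,Y',Z$ be $G$-invariant norms on $\mathbb K^{n\times n}$ and let
$s=(s_1,s_2):Z\to Y\oplus_\infty Y'$ be linear with $s_1+s_2=\mathrm{id}$. Then
\[
\|s\|\ge\tfrac12\min\big\{\|\mathrm{id}:Z\to Y\|,\ \|\mathrm{id}:Z\to Y'\|\big\}.
\]
\end{lemma}

\begin{proof}
Put $\bar s_k=|G|^{-1}\sum_{g\in G}g^{-1}s_kg$. Then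
$\bar s_1+\bar s_2=\mathrm{id}$ and $\bar s_k$ commutes with every $g\in G$.
Since $G$ acts isometrically on the three spaces,
$\|\bar s_1:Z\to Y\|\le\|s\|$ and $\|\bar s_2:Z\to Y'\|\le\|s\|$. For
$(k,l)\ne(i,j)$, the sign change of the entry $(k,l)$ fixes $e_{ij}$, hence
fixes $\bar s_1e_{ij}$, whose entry $(k,l)$ must therefore vanish. So
$\bar s_1e_{ij}=\sigma_{ij}e_{ij}$. A row permutation followed by a column
permutation carries $e_{ij}$ to any $e_{kl}$, and commutation gives
$\sigma_{ij}=\sigma_{kl}=\sigma$. Thus $\bar s_1=\sigma\,\mathrm{id}$ and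
$\bar s_2=(1-\sigma)\,\mathrm{id}$, and one of $|\sigma|$, $|1-\sigma|$ is at
least $\frac12$.
\end{proof}

So we need invariant norms $Y,Y'$, each of which is much larger than the other
on some matrix. Let $\|a\|_t$ denote the $\ell_t$-norm of the entries, let
$a_{i\cdot}$ be the $i$-th row, and define the row and column norms
\[
\|a\|_R=\Big(\sum_i\Big(\sum_j|a_{ij}|^2\Big)^{p/2}\Big)^{1/p},\qquad
\|a\|_C=\Big(\sum_j\Big(\sum_i|a_{ij}|^2\Big)^{p/2}\Big)^{1/p}.
\]
All these norms are $G$-invariant and are \emph{lattice norms}: they do not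
increase when the moduli of the entries decrease. Since
$\|x\|_p\le\|x\|_2$ for vectors, $\|a\|_p\le\|a\|_R\le\|a\|_2$, and the same
holds for $\|a\|_C$.

\begin{example}\label{ex:model}
Take $Y=R$, $Y'=C$, $Z=R+C$. Let $w$ have ones in the first row and zeros
elsewhere. Then $\|w\|_R=n^{1/2}$ and $\|w\|_C=n^{1/p}$. The cut $w=0+w$ gives
$\|w\|_{R+C}\le n^{1/p}$, so $\|\mathrm{id}:R+C\to R\|\ge n^\theta$; the
transpose $w^t$ gives the same bound for $C$. By Lemma~\ref{lem:average}, every
linear lifting in \eqref{eq:capsum} has norm at least $\frac12n^\theta$. The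
reason is visible on the hook matrix $h$ with ones in the first row and first
column. Both $\|h\|_R$ and $\|h\|_C$ are at least $n^{1/2}$, but a good cut
sends the column to $R$ and the row to $C$; for $n=3$,
\[
\begin{pmatrix}1&1&1\\1&0&0\\1&0&0\end{pmatrix}
=\begin{pmatrix}0&0&0\\1&0&0\\1&0&0\end{pmatrix}
+\begin{pmatrix}1&1&1\\0&0&0\\0&0&0\end{pmatrix},
\]
with norms $(n-1)^{1/p}$ in $R$ and $n^{1/p}$ in $C$. Where an entry should go
depends on the other entries, and a scalar rule cannot see them.
\end{example}

The example has properties (i)--(iv), but it gives no reason for $R+C$, whose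
norm is a minimum over cuts, to lie in $\mathcal C_p(\Lambda)$ with $\Lambda$
independent of $n$. We shall modify $R$ and $C$ so that the norm of the sum
becomes explicit. The first step is an upper bound for $\|a\|_{R+C}$.

\subsection{Cutting a matrix}
Define $r$ by $\frac1r=\frac12\big(\frac1p+\frac12\big)$. For $D\subset\{1,\dots,n\}^2$
let $a1_D$ be the matrix that agrees with $a$ on $D$ and vanishes elsewhere.

\begin{lemma}\label{lem:cut}
For every $a\in\mathbb K^{n\times n}$ there is $D$ such that $b=a1_D$ and
$c=a1_{D^c}$ satisfy $\|b\|_R\le\|a\|_r$ and $\|c\|_C\le\|a\|_r$.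
\end{lemma}

\begin{proof}
We may assume $\|a\|_r=1$. Put $\mu_{ij}=|a_{ij}|^r$ and
$\rho_i=\sum_j\mu_{ij}$, so that $\sum_i\rho_i=1$. The row norm is expensive for
mass spread thinly along a heavy row, so such entries go to $c$: let
\[
D=\{(i,j):\mu_{ij}\ge\rho_i^2\}.
\]
Rows with $\rho_i=0$ vanish and can be ignored. Note that
$\frac2r=1-\theta$ and $\frac pr=\frac12+\frac p4=1+\frac{p\theta}2$.

On $D$ we have $|a_{ij}|^2=\mu_{ij}^{1-\theta}\le\mu_{ij}\rho_i^{-2\theta}$.
Summing over $j$ gives $\|b_{i\cdot}\|_2^2\le\rho_i^{1-2\theta}=\rho_i^{2/p}$,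
hence $\|b\|_R^p=\sum_i\|b_{i\cdot}\|_2^p\le\sum_i\rho_i=1$.

Off $D$ we have $|a_{ij}|^p=\mu_{ij}^{1+p\theta/2}\le\mu_{ij}\rho_i^{p\theta}$.
Summing over $j$ gives $\|c_{i\cdot}\|_p^p\le\rho_i^{1+p\theta}=\rho_i^{p/2}$,
that is, $\|c_{i\cdot}\|_p^2\le\rho_i$. Since $p/2\ge1$, Minkowski's inequality
in $\ell_{p/2}^n$ applies to the sum over $i$ of the vectors
$(|c_{ij}|^2)_{j\le n}$:
\[
\|c\|_C^2=\Big\|\Big(\sum_i|c_{ij}|^2\Big)_j\Big\|_{p/2}
\le\sum_i\big\|(|c_{ij}|^2)_j\big\|_{p/2}=\sum_i\|c_{i\cdot}\|_p^2\le1.\qedhere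
\]
\end{proof}

For the hook matrix, normalized, $\mu=\frac1{2n-1}$ on the support. In the first
row $\rho_1^2=\frac{n^2}{(2n-1)^2}>\mu$ for $n\ge2$, and in the other rows
$\rho_i^2=\mu^2\le\mu$; the rule produces the cut of Example~\ref{ex:model}. The
exponent $r$ cannot be increased. If the all-ones matrix equals $b+c$, then
$n^2\le\|b\|_1+\|c\|_1\le n^{\frac12}n^{1-\frac1p}(\|b\|_R+\|c\|_C)$ by
H\"older's inequality, so its $(R+C)$-norm is at least
$\frac12n^{\frac12+\frac1p}=\frac12n^{2/r}$, half of its $\ell_r$-norm.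

\subsection{The weighted norms}
We now know that $\frac12\|a\|_p\le\|a\|_{R+C}\le\|a\|_r$, and there is a gap
between the bounds. To close it, choose a norm $Z$ that dominates
$\delta\|\cdot\|_r$ and put $Y=\max\{Z,\delta R\}$, $Y'=\max\{Z,\delta C\}$. Then
$Y+Y'$ is bounded below by $\frac12Z$ for free and above by $Z$ through
Lemma~\ref{lem:cut}. H\"older's inequality, applied to $|a|^{1/2}|a|^{1/2}$ with
exponents $2p$ and $4$, gives for every $\delta>0$
\begin{equation}\label{eq:holder}
\delta\|a\|_r\le\big(\|a\|_p\cdot\delta^2\|a\|_2\big)^{1/2}\le\max\{\|a\|_p,\delta^2\|a\|_2\},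
\end{equation}
and the right side is a norm that sums of independent random variables realize
in $L_p$ (Section~\ref{sec:signs}). We take it as $Z$. To choose $\delta$, test
on the row $w$ of Example~\ref{ex:model}:
\begin{equation}\label{eq:ratio}
\frac{\|w\|_Y}{\|w\|_Z}\ge\frac{\delta n^{1/2}}{\max\{n^{1/p},\delta^2n^{1/2}\}}
=\min\{\delta n^{\theta},\delta^{-1}\}.
\end{equation}
The minimum is largest when $\delta n^\theta=\delta^{-1}$. So we fix
\[
\delta=\delta_n=n^{-\theta/2}
\]
and define four normed spaces on $\mathbb K^{n\times n}$: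
\begin{align*}
\|a\|_{Z_n}&=\max\{\|a\|_p,\ \delta^2\|a\|_2\},\\
\|a\|_{Y_n}&=\max\{\|a\|_p,\ \delta\|a\|_R,\ \delta^2\|a\|_2\},\\
\|a\|_{Y_n'}&=\max\{\|a\|_p,\ \delta\|a\|_C,\ \delta^2\|a\|_2\},\\
\|a\|_{A_n}&=\max\{\|a\|_p,\ \delta\|a\|_R,\ \delta\|a\|_C,\ \delta^2\|a\|_2\}.
\end{align*}
Let $B_n=Y_n\oplus_\infty Y_n'$, $i_n(a)=(a,-a)$ and $q_n(b,c)=b+c$.

\begin{proposition}\label{prop:four}
The sequence $0\to A_n\stackrel{i_n}{\to}B_n\stackrel{q_n}{\to}Z_n\to0$ is exact
and has properties \textup{(i)--(iv)} of Theorem~\ref{thm:finite}.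
\end{proposition}

\begin{proof}
The kernel of $q_n$ is $\{(a,-a)\}$, and (i) holds because
$\|a\|_{A_n}=\max\{\|a\|_{Y_n},\|a\|_{Y_n'}\}$. The norms of $Y_n$ and $Y_n'$
dominate that of $Z_n$, so $\|b+c\|_{Z_n}\le\|b\|_{Y_n}+\|c\|_{Y_n'}$, which is
(ii).

For (iii), cut $a=b+c$ as in Lemma~\ref{lem:cut}. By \eqref{eq:holder},
$\delta\|b\|_R$ and $\delta\|c\|_C$ are at most $\|a\|_{Z_n}$. Since $b$ and $c$
are restrictions of $a$ and $Z_n$ is a lattice norm,
$\|b\|_{Z_n},\|c\|_{Z_n}\le\|a\|_{Z_n}$. Hence
$\|(b,c)\|_{B_n}\le\|a\|_{Z_n}$.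

For (iv), \eqref{eq:ratio} gives $\|\mathrm{id}:Z_n\to Y_n\|\ge n^{\theta/2}$.
Transposition preserves $Z_n$ and exchanges $Y_n$ and $Y_n'$, so the same bound
holds for $Y_n'$. Lemma~\ref{lem:average} gives $\|s\|\ge\frac12n^{\theta/2}$,
and $\frac\theta2=\frac14-\frac1{2p}$.
\end{proof}

\begin{remark}
For these sequences (iv) is sharp up to the factor $2$: the lifting
$a\mapsto(a,0)$ has norm at most $\delta^{-1}=n^{\theta/2}$, because
$\delta\|a\|_R\le\delta^{-1}\cdot\delta^2\|a\|_2$. At $p=2$ the construction
collapses, as Proposition~\ref{prop:easy} requires: $\theta=0$, $\delta=1$, and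
the four norms all equal $\|a\|_2$.
\end{remark}

\section{Sparse random signs}\label{sec:signs}

All probability spaces below are finite, with null atoms discarded. If the atoms
have masses $m_1,\dots,m_N>0$, then $f\mapsto(m_k^{1/p}f(k))_k$ is an isometry
of $L_p(\Omega)$ onto $\ell_p^N$, so it suffices to find complemented copies in
such spaces $L_p(\Omega)$.

Rosenthal's inequality \cite{Ros} states that for $p>2$ there is a constant
$C_p$ such that all independent mean-zero $\xi_1,\dots,\xi_m\in L_p$ satisfy
\begin{equation}\label{eq:ros}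
\Big\|\sum_i\xi_i\Big\|_p\le C_p\max\Big\{\Big(\sum_i\|\xi_i\|_p^p\Big)^{1/p},\
\Big(\sum_i\|\xi_i\|_2^2\Big)^{1/2}\Big\}.
\end{equation}
The complex case follows from the real one, with the constant doubled, by
taking real and imaginary parts; $C_p$ denotes a constant valid in both cases.
The reverse inequality holds with constant $1$ when $\xi_i=\epsilon_ik_i$, where
the $\epsilon_i$ are independent symmetric signs, independent of
$(k_1,\dots,k_m)$. Indeed, the $\xi_i$ are then orthogonal, so
$\|\sum\xi_i\|_p\ge\|\sum\xi_i\|_2=(\sum\|\xi_i\|_2^2)^{1/2}$; and for scalars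
$x_i$,
\[
\mathbb E\Big|\sum\epsilon_ix_i\Big|^p\ge\Big(\mathbb E\Big|\sum\epsilon_ix_i\Big|^2\Big)^{p/2}
=\Big(\sum|x_i|^2\Big)^{p/2}\ge\sum|x_i|^p,
\]
which after integration over $(k_i)$ gives
$\|\sum\xi_i\|_p^p\ge\sum\|\xi_i\|_p^p$. The case $\xi_i=\epsilon_ix_i$ is
Khintchine's inequality
\begin{equation}\label{eq:khin}
\|x\|_2\le\Big(\mathbb E\Big|\sum\epsilon_ix_i\Big|^p\Big)^{1/p}\le C_p\|x\|_2 .
\end{equation}

To make both terms in \eqref{eq:ros} matter, we thin the signs out. If
$\eta\in\{0,1\}$ has $\Pr(\eta=1)=u$, then $f=u^{-1/p}\epsilon\eta$ has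
$\|f\|_p=1$ and $\|f\|_2=u^{1/2-1/p}=u^\theta$, so independent copies of $f$
span the norm $\max\{\|x\|_p,u^\theta\|x\|_2\}$. The next lemma allows
coefficients in a space $H$ of functions. We shall feed its output back as
input, so it records exactly what it assumes: the $L_p$-norm, the $L_2$-norm,
and the $L_p$-bound for the \emph{orthogonal} projection.

\begin{lemma}\label{lem:sparse}
Let $H\subset L_p(\Omega_0)$ be a non-zero subspace whose orthogonal projection
$P$ in $L_2(\Omega_0)$ satisfies $\|P\|_{L_p\to L_p}\le K$, and let $0<u\le1$. On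
a product probability space $\Omega$ let $\omega_i$ (distributed as $\Omega_0$),
$\eta_i\in\{0,1\}$ with $\Pr(\eta_i=1)=u$, and symmetric signs $\epsilon_i$,
$1\le i\le m$, be all independent. Define
\[
J:H^m\to L_p(\Omega),\qquad Jh=\sum_{i=1}^mu^{-1/p}\epsilon_i\eta_ih_i(\omega_i),
\]
and $N(h)=\max\{(\sum\|h_i\|_p^p)^{1/p},\,u^\theta(\sum\|h_i\|_2^2)^{1/2}\}$.
Then
\[
N(h)\le\|Jh\|_p\le C_pN(h),\qquad \|Jh\|_2=u^\theta\Big(\sum\|h_i\|_2^2\Big)^{1/2},
\]
and the orthogonal projection $Q$ of $L_2(\Omega)$ onto $J(H^m)$ satisfies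
$\|Q\|_{L_p\to L_p}\le C_pK$.
\end{lemma}

\begin{proof}
For $f$ on $\Omega_0$ put $V_if=\epsilon_i\eta_if(\omega_i)$. By independence,
$\|V_if\|_t=u^{1/t}\|f\|_t$ for $t=2,p$. The summands
$\xi_i=u^{-1/p}V_ih_i$ of $Jh$ are independent, have mean zero, are orthogonal,
and satisfy $\|\xi_i\|_p=\|h_i\|_p$ and $\|\xi_i\|_2=u^\theta\|h_i\|_2$. The norm
statements follow from \eqref{eq:ros} and its reverse.

\emph{A formula for $Q$.} Let $M_i=V_i(L_2(\Omega_0))$. For $i\ne k$ the product
$V_if\,\overline{V_kf'}$ is $\epsilon_i$ times a variable independent of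
$\epsilon_i$, so $M_i\perp M_k$. For $g$ on $\Omega$ define $\phi_i$ on
$\Omega_0$ by $\phi_i(\omega)=u^{-1}\mathbb E[\epsilon_i\eta_ig\mid\omega_i=\omega]$
and put $T_ig=V_i\phi_i$. For every $f\in L_2(\Omega_0)$,
\[
\mathbb E\big[g\,\overline{V_if}\,\big]
=\mathbb E\big[\bar f(\omega_i)\,\mathbb E[\epsilon_i\eta_ig\mid\omega_i]\big]
=u\,\mathbb E_{\Omega_0}[\phi_i\bar f\,]
=\mathbb E\big[\eta_i\phi_i(\omega_i)\bar f(\omega_i)\big]
=\mathbb E\big[T_ig\,\overline{V_if}\,\big],
\]
so $T_i$ is the orthogonal projection onto $M_i$. Since $V_i$ is a multiple of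
an $L_2$-isometry, the orthogonal projection of $M_i$ onto $V_i(H)$ sends
$V_i\phi$ to $V_iP\phi$. As $J(H^m)$ is the orthogonal sum of the $V_i(H)$, we
get $Qg=\sum_iV_iP\phi_i$.

\emph{The $L_p$-bound.} The summands $V_iP\phi_i$ are independent, of mean zero,
and orthogonal, so \eqref{eq:ros} gives
\[
\|Qg\|_p\le C_p\max\Big\{\Big(\sum_iu\|P\phi_i\|_p^p\Big)^{1/p},\ \|Qg\|_2\Big\}.
\]
Here orthogonality of $Q$ is used: $\|Qg\|_2\le\|g\|_2\le\|g\|_p$. For the other
term, $\sum_iu\|P\phi_i\|_p^p\le K^p\sum_iu\|\phi_i\|_p^p=K^p\sum_i\|T_ig\|_p^p$.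
Regard $Tg=(T_ig)_{i\le m}$ as a function on $\Omega\times\{1,\dots,m\}$, with
counting measure on the second factor. Then $T$ is a contraction from $L_2$ to
$L_2$, since the $T_i$ are orthogonal projections onto mutually orthogonal
subspaces. It is a contraction from $L_\infty$ to $L_\infty$, since
$|T_ig|\le u^{-1}\mathbb E[\eta_i|g|\mid\omega_i]\le u^{-1}\|g\|_\infty\mathbb E\eta_i=\|g\|_\infty$.
By the Riesz--Thorin theorem, a complex-linear operator that is a contraction
$L_2\to L_2$ and $L_\infty\to L_\infty$ is a contraction $L_p\to L_p$ for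
$2\le p\le\infty$. The formula for $T$ and both bounds hold for complex $g$, so
the theorem applies for real scalars too, by restriction. Hence
$\sum_i\|T_ig\|_p^p\le\|g\|_p^p$ and $\|Qg\|_p\le C_p\max\{K,1\}\|g\|_p$.
Finally $K\ge1$, because $P$ is a non-zero projection.
\end{proof}

\section{The four spaces inside $\ell_p^N$}\label{sec:embed}

We represent a matrix $a$ by a random variable $\sum_{i,j}a_{ij}\xi_{ij}$ in
three ways, which differ in how much randomness the entries share. With no
sharing we obtain $Z_n$. If entries in the same row share a factor, the row norm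
appears and we obtain $Y_n$. If entries share one factor along rows and another
along columns, both norms appear and we obtain $A_n$. We write $U\approx V$ if
$c^{-1}V\le U\le cV$ with $c$ depending only on $p$; for instance, the $p$-th
power of a maximum of at most four non-negative numbers is $\approx$ the sum of
their $p$-th powers.

\begin{proposition}\label{prop:embed}
There is $\Lambda_p$ such that $A_n,B_n,Z_n\in\mathcal C_p(\Lambda_p)$ for all $n$.
\end{proposition}

\begin{proof}
\emph{The space $Z_n$.} Apply Lemma~\ref{lem:sparse} with $\Omega_0$ a point,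
$H=\mathbb K$, $K=1$, $m=n^2$ and $u=1/n$, so that $u^\theta=\delta^2$. Then
$N(a)=\|a\|_{Z_n}$, and the image of $J$ is $C_p$-complemented.

\emph{A building block.} Apply the lemma with $\Omega_0$ a point, $m=n$ and
$u=n^{-1/2}$, so that $u^\theta=\delta$. We obtain $f_1,\dots,f_n$ on a space
$\Omega_1$ with
\begin{equation}\label{eq:block}
\Big\|\sum_jx_jf_j\Big\|_p^p\approx\|x\|_p^p+\delta^p\|x\|_2^p,\qquad
\Big\|\sum_jx_jf_j\Big\|_2=\delta\|x\|_2,
\end{equation}
and the orthogonal projection $P_n$ onto $H_n=\operatorname{span}(f_j)$ has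
$L_p$-norm at most $C_p$. For a matrix $a$ put $h_i=\sum_ja_{ij}f_j\in H_n$. By
\eqref{eq:block},
\begin{equation}\label{eq:rowsum}
\sum_i\|h_i\|_p^p\approx\sum_i\big(\|a_{i\cdot}\|_p^p+\delta^p\|a_{i\cdot}\|_2^p\big)
=\|a\|_p^p+\delta^p\|a\|_R^p,\qquad
\sum_i\|h_i\|_2^2=\delta^2\|a\|_2^2 .
\end{equation}

\emph{The spaces $Y_n$, $Y_n'$, $B_n$.} Apply the lemma with $H=H_n$, $K=C_p$,
$m=n$ and $u=n^{-1/2}$. By \eqref{eq:rowsum},
$\|Jh\|_p^p\approx\|a\|_p^p+\delta^p\|a\|_R^p+(\delta\cdot\delta\|a\|_2)^p\approx\|a\|_{Y_n}^p$,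
and the image is $C_p^2$-complemented. Transposition is an isometry of $Y_n$
onto $Y_n'$, and Lemma~\ref{lem:sums} handles $B_n=Y_n\oplus_\infty Y_n'$.

\emph{The space $A_n$.} Lemma~\ref{lem:sparse} evaluates each row at its own
independent point $\omega_i$, which removes all interaction along columns. We
therefore evaluate all rows at the same point $y$:
\[
F_a(x,y)=\sum_{i,j}a_{ij}f_i(x)f_j(y)=\sum_ih_i(y)f_i(x)\in L_p(\Omega_1\times\Omega_1).
\]
Let $P_n\otimes I$ and $I\otimes P_n$ act by $P_n$ in the variable $x$ and $y$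
respectively. By Fubini's theorem each has $L_p$-norm at most $C_p$. Their
product sends $\varphi(x)\psi(y)$ to $(P_n\varphi)(x)(P_n\psi)(y)$; such products
span all functions on the finite set $\Omega_1\times\Omega_1$, so the range lies
in $\{F_a\}$, and every $f_i(x)f_j(y)$ is fixed. Thus $\{F_a\}$ is
$C_p^2$-complemented.

To compute the norm, apply \eqref{eq:block} in $x$ for fixed $y$ and integrate:
\[
\|F_a\|_p^p\approx\sum_i\|h_i\|_p^p+\delta^p\,I,\qquad
I=\int\Big(\sum_i|h_i(y)|^2\Big)^{p/2}dy .
\]
The sum is given by \eqref{eq:rowsum}. To apply \eqref{eq:block} to $I$ we must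
linearize the square function. Let $r_i$ be independent symmetric signs on a new
space and put $X_j=\sum_ir_ia_{ij}$ and $S=\sum_j|X_j|^2$. Since
$\sum_ir_ih_i=\sum_jX_jf_j$, inequality \eqref{eq:khin} for fixed $y$ and then
\eqref{eq:block} for fixed signs give
\[
I\approx\mathbb E_r\Big\|\sum_jX_jf_j\Big\|_p^p
\approx\sum_j\mathbb E_r|X_j|^p+\delta^p\,\mathbb E_rS^{p/2}.
\]
By \eqref{eq:khin}, $\mathbb E_r|X_j|^p\approx(\sum_i|a_{ij}|^2)^{p/2}$, so the
first term is $\approx\|a\|_C^p$. For the second,
$\mathbb E_rS^{p/2}\ge(\mathbb E_rS)^{p/2}=\|a\|_2^p$, and the triangle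
inequality in $L_{p/2}$ with \eqref{eq:khin} gives
\[
\|S\|_{p/2}\le\sum_j\big\||X_j|^2\big\|_{p/2}=\sum_j\|X_j\|_p^2\le C_p^2\|a\|_2^2 .
\]
Hence $I\approx\|a\|_C^p+\delta^p\|a\|_2^p$ and
\[
\|F_a\|_p^p\approx\|a\|_p^p+\delta^p\|a\|_R^p+\delta^p\|a\|_C^p+\delta^{2p}\|a\|_2^p\approx\|a\|_{A_n}^p.
\]
All constants depend only on $p$; let $\Lambda_p$ be the largest of them.
\end{proof}

The weights $1,\delta,\delta,\delta^2$ thus arise twice: they are what
H\"older's inequality \eqref{eq:holder} needs to make the sum space explicit,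
and they are what the product $f_i(x)f_j(y)$ produces for the intersection.
Propositions~\ref{prop:four} and~\ref{prop:embed} together prove
Theorem~\ref{thm:finite}.

\section{Infinite-dimensional sequences}\label{sec:final}

For $p>2$ let $\mathcal E_n$ be the sequence of Theorem~\ref{thm:finite}, so that
$\lambda(\mathcal E_n)\ge\frac12n^{\theta/2}\to\infty$. Write $p'=p/(p-1)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $p=2$ and $0<p\le1$ use Proposition~\ref{prop:easy}. For $p>2$,
Proposition~\ref{prop:glue} applied to $(\mathcal E_n)$ gives a non-trivial exact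
sequence whose three spaces are isomorphic to $\ell_p$; composing $i$ and $q$
with isomorphisms preserves exactness and non-triviality. For $1<p<2$ take the
sequence for $p'>2$. Its spaces are reflexive with duals isomorphic to $\ell_p$,
and the dual sequence is exact and non-trivial by Lemma~\ref{lem:dual}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
A sequence is given by two operators on $\ell_p$, and an operator is determined
by its matrix, a countable family of scalars. So there are at most
$2^{\aleph_0}$ sequences.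

Let $p>2$. The idea is to switch the blocks $\mathcal E_n$ on or off without
changing the ends. For infinite $S\subset\mathbb N$, use $\mathcal E_n$ for
$n\in S$ and the trivial sequence $0\to A_n\to A_n\oplus_\infty Z_n\to Z_n\to0$,
with maps $a\mapsto(a,0)$ and $(a,z)\mapsto z$, for $n\notin S$. The trivial
sequences have properties (i)--(iii), and their spaces lie in
$\mathcal C_p(2\Lambda_p)$ by Lemma~\ref{lem:sums}.
Proposition~\ref{prop:glue} gives exact sequences
$0\to A\stackrel{i_S}{\to}B_S\stackrel{q_S}{\to}Z\to0$ with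
$A\simeq B_S\simeq Z\simeq\ell_p$, where $A$ and $Z$ do not depend on $S$.

Let $\beta:B_S\to B_{S'}$ satisfy $q_{S'}\beta=q_S$, and let
$n\in S'\setminus S$. The map $s_n:Z_n\to B_S$ that places $(0,z)$ in the $n$-th
block has norm one and $q_Ss_n=\iota_n$. Then $q_{S'}\beta s_n=\iota_n$, and the
$n$-th block of $B_{S'}$ comes from $\mathcal E_n$, so
Proposition~\ref{prop:glue}(b) gives $\|\beta\|\ge\frac12n^{\theta/2}$. Hence
$S'\setminus S$ is finite. Identify $\mathbb N$ with the set of finite binary
words, and for $x\in\{0,1\}^{\mathbb N}$ let $S_x$ be the set of initial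
segments of $x$. For $x\ne x'$ the sets $S_x,S_{x'}$ are infinite with finite
intersection, so $S_{x'}\setminus S_x$ is infinite, and the $2^{\aleph_0}$
sequences are pairwise non-equivalent. Identifying $A$ and $Z$ with $\ell_p$
once for all $S$, and each $B_S$ with $\ell_p$ in any way, does not affect
equivalence.

For $1<p<2$ take the duals of the sequences for $p'$. They have common ends
$Z^*$ and $A^*$, and they are pairwise non-equivalent by Lemma~\ref{lem:dual}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]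
Write $X\simeq\ell_p\oplus X_0$. Since $\ell_p\simeq\ell_p\oplus\ell_p$, we get
$X\simeq\ell_p\oplus\ell_p\oplus X_0\simeq\ell_p\oplus X$, and in the same way
$W\simeq\ell_p\oplus W$. Let $0\to\ell_p\stackrel{i}{\to}\ell_p\stackrel{q}{\to}\ell_p\to0$
be non-trivial, and consider
\[
0\to\ell_p\oplus X\to\ell_p\oplus X\oplus W\stackrel{\tilde q}{\to}\ell_p\oplus W\to0,
\qquad (a,x)\mapsto(ia,x,0),\quad \tilde q(b,x,v)=(qb,v).
\]
This sequence is exact, and its terms are isomorphic to $X$, $X\oplus W$ and
$W$. If $\tilde s$ were a linear lifting of $\tilde q$, let $sz$ be the first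
coordinate of $\tilde s(z,0)$; then $qsz$ is the first coordinate of
$\tilde q\tilde s(z,0)=(z,0)$, so $s$ would be a linear lifting of $q$. Hence the
sequence is non-trivial.

Now let $X$ be an infinite-dimensional complemented subspace of $L_p[0,1]$ not
isomorphic to $\ell_2$. For $p>2$, the theorem of Kadec and Pe{\l}czy\'nski
\cite{KP} states that an infinite-dimensional closed subspace of $L_p$ not
isomorphic to $\ell_2$ contains a copy of $\ell_p$ complemented in $L_p$; the
projection restricts to $X$. For $p<2$, the adjoint of a projection onto $X$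
shows that $X^*$ is isomorphic to a complemented subspace of $L_{p'}$. It is not
isomorphic to $\ell_2$, for otherwise $X\simeq X^{**}$ would be. So
$X^*\simeq\ell_{p'}\oplus V$ for some $V$, and
$X\simeq X^{**}\simeq\ell_p\oplus V^*$.

Finally let $X=W=L_p[0,1]$. The functions constant on each interval
$(2^{-k},2^{-k+1}]$ form an isometric copy of $\ell_p$, and averaging over these
intervals is a norm-one projection onto it. The middle term is
$L_p\oplus L_p\simeq L_p$, by rescaling the two halves of $[0,1]$.
\end{proof}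

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A91CEB91FFBAD6EBC557AE6FAB35B1AA/\allowbreak 9781108478588c4\_128-196.pdf/\allowbreak quasilinear\_maps.pdf}

\bibitem{KP}
Kadec and Pe{\l}czy\'nski, Studia Math. 21 (1962).

\bibitem{Pel}
Pe{\l}czy\'nski, \emph{Projections in certain Banach spaces}, Studia Math. 19 (1960).

\bibitem{Ros}
H. P. Rosenthal, \emph{On the subspaces of $L^p$ ($p>2$) spanned by sequences of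
independent random variables}, Israel J. Math. 8 (1970).

\end{thebibliography}
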